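# A covering game, countable networks, and gaps in $\mathcal P(\omega)$

## Nested intervals on the line, with two topologies

Put $V_x=[x,\infty)$ for every real $x$. Two players, SET and POINT, play as follows. At inning $n$, SET names a set $D_n$ of reals contained in the previous one, and POINT answers with some $x_n\in D_n$. After infinitely many innings let $D=\bigcap_n D_n$. POINT wants the sets $V_{x_n}$ to cover $D$.

Let SET start with $D_0=(0,1)$. Suppose POINT says $x_0=\frac12$. SET moves to $D_1=(\frac14,\frac12)$. POINT says $x_1=\frac13$, and SET moves to $D_2=(\frac7{24},\frac13)$. The rule is this: if $D_n=(r_n,t_n)$ and POINT plays $x_n$, then SET plays $D_{n+1}=(r_{n+1},x_n)$ with $r_{n+1}=\frac12(r_n+x_n)$. The numbers $r_n$ strictly increase and the $x_n$ strictly decrease. Moreover $r_m<x_n$ for all $m,n$, since with $k=\max(m,n)$ we have $r_m\le r_k<x_k\le x_n$. Let $r=\sup_n r_n$. Then $r_n<r_{n+1}\le r\le x_{n+1}<x_n$ for every $n$, so $r$ lies in every $D_n$ and in no $[x_n,\infty)$. SET has won, whatever POINT did.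

The sets $[x,\infty)$ are open in the Sorgenfrey topology, whose basic open sets are the intervals $[a,b)$. Now change the rules so that SET may choose, at the start, any Euclidean open sets $V_x\ni x$. This time POINT can win. List the open intervals with rational end points as $I_0,I_1,\dots$. At inning $n$, if some $x\in D_n$ has $I_n\subseteq V_x$, POINT plays such an $x$ as $x_n$; otherwise POINT plays anything in $D_n$. Suppose $x\in D$ and $z\in V_x$. There is $n$ with $z\in I_n\subseteq V_x$. Since $x\in D\subseteq D_n$, POINT did find a suitable point at inning $n$, so $z\in I_n\subseteq V_{x_n}$. Hence POINT covers not only $D$ but all of $\bigcup_{x\in D}V_x$.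

The only property of the list $I_0,I_1,\dots$ that was used is that whenever $z\in U$ with $U$ open, some $n$ has $z\in I_n\subseteq U$. That the $I_n$ are open was not used. A family with this property is called a network. The Sorgenfrey line has no countable network: for each $x$ it would need a member $N_x$ with $x\in N_x\subseteq[x,\infty)$, and then $x=\min N_x$, so the $N_x$ are distinct for distinct $x$.

So in these two examples POINT can win exactly when there is a countable network. Is that always so?

## The games $G(X)$ and $G'(X)$

All spaces are regular, which includes $T_1$. Write $\overline A$ for closure, $nw(X)$ for the least cardinality of a network, $o(X)$ for the number of open sets, and $\mathfrak c=2^\omega$. A space is hereditarily Lindelöf, or HL, if every subspace is Lindelöf. Equivalently, every family of open sets has a countable subfamily with the same union; equivalently, there is no strictly increasing sequence $\langle O_\alpha:\alpha<\omega_1\rangle$ of open sets. Taking complements, an HL space has no strictly decreasing $\omega_1$-sequence of closed sets, so *every family of closed sets that is well-ordered by $\supseteq$ is countable.*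

**Definition (neighborhood assignment, network).** A neighborhood assignment on $D\subseteq X$ is a family $\{V_x:x\in D\}$ of open sets with $x\in V_x$. A network for $X$ is a family $\mathcal F$ of subsets of $X$ such that whenever $x\in U$ with $U$ open, there is $F\in\mathcal F$ with $x\in F\subseteq U$.

The sets $V_x=[x,\infty)$ form a neighborhood assignment on the Sorgenfrey line. Every base is a network, but the members of a network need not be open: in a countable space the singletons form a countable network, whatever the topology.

**Definition (the games).** The games $G(X)$ and $G'(X)$ have length $\omega$. In the first inning SET plays $D_0\subseteq X$ and a neighborhood assignment $\{V_x:x\in D_0\}$, which stays fixed, and POINT plays $x_0\in D_0$. At inning $n\ge1$ SET plays $D_n\subseteq D_{n-1}$ and POINT plays $x_n\in D_n$. Let $D=\bigcap_nD_n$. POINT wins in $G(X)$ if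
$$\bigcup\{V_{x_n}:n\in\omega\}\supseteq\bigcup\{V_x:x\in D\},$$
and POINT wins in $G'(X)$ if
$$\bigcup\{V_{x_n}:n\in\omega\}\supseteq D.$$
Otherwise SET wins. If SET plays $D_n=\emptyset$, the play ends, $D=\emptyset$, and POINT wins.

Since $D\subseteq\bigcup_{x\in D}V_x$, a strategy that wins $G(X)$ for POINT also wins $G'(X)$. These games come from the paper "A game and its relation to netweight and D-spaces". Two results are known from there. If $X$ has a countable network, POINT has a winning strategy in $G(X)$; the proof is the one we gave with the intervals $I_n$. If SET has no winning strategy in $G(X)$ or $G'(X)$, then $X$ is HL and hereditarily a D-space. Here $X$ is a D-space if every neighborhood assignment $\{U_x:x\in X\}$ has a closed discrete $D\subseteq X$ such that $\{U_x:x\in D\}$ covers $X$; for example a compact $T_1$ space is a D-space, because a finite subcover gives a finite $D$. D-spaces will not occur again. The paper asks, and leaves open: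

**Question 1.** If POINT has a winning strategy in $G(X)$ or $G'(X)$, does it follow that $X$ has a countable network?

The easy cases agree with "yes". For countable $X$ the conclusion is automatic. For uncountable discrete $X$, SET plays $D_0=X$, $V_x=\{x\}$ and $D_{n+1}=D_n\setminus\{x_n\}$; only countably many points are ever removed, so $D\neq\emptyset$ is uncovered and SET wins. On the Sorgenfrey line SET wins $G'$, hence $G$. Nevertheless:

**Main Theorem.** If ZFC is consistent, Question 1 is independent of ZFC, for $G$ and for $G'$ alike. Under CH the answer is yes for both games. It is also consistent that the answer is no for both. Both answers are consistent with $\mathfrak c=\omega_2$.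

The pieces are Theorems A to D, with Theorem G for "yes" together with $\mathfrak c=\omega_2$. Theorems E and F say how the answer depends on the cardinality of $X$ and how the two games differ.

## Winning strategies and countable families for one assignment

In the interval argument POINT used the network only after SET had fixed the assignment. So POINT needs less than a network:

* **(N)** For every neighborhood assignment $\{U_x:x\in X\}$ there is a countable family $\mathcal F$ of subsets of $X$ such that for all $x\in X$ and $z\in U_x$ there is $F\in\mathcal F$ with $z\in F\subseteq U_x$.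
* **(N′)** For every neighborhood assignment $\{U_x:x\in X\}$ there is a countable $\mathcal F$ such that for every $x\in X$ there is $F\in\mathcal F$ with $x\in F\subseteq U_x$.

Taking $z=x$ shows that (N) implies (N′). On the Sorgenfrey line (N′) fails for $U_x=[x,\infty)$, since $x\in F\subseteq[x,\infty)$ forces $x=\min F$.

**Theorem A (ZFC).** POINT has a winning strategy in $G(X)$ if and only if (N); in $G'(X)$ if and only if (N′). The families $\mathcal F$ can then be taken to consist of closed sets.

**Proof of "if".** Let SET play $D_0$ and $\{V_x:x\in D_0\}$. Put $V_x=X$ for $x\notin D_0$ and take $\mathcal F=\{F_n:n\in\omega\}$ from (N) (respectively (N′)) for this assignment, listed with repetitions if necessary. At inning $n$ POINT plays some $x_n\in D_n$ with $F_n\subseteq V_{x_n}$ if there is one, and any point of $D_n$ otherwise. Let $x\in D$ and $z\in V_x$ (respectively $z=x$). Some $n$ has $z\in F_n\subseteq V_x$. Since $x\in D_n$, a suitable point existed at inning $n$, so $z\in F_n\subseteq V_{x_n}$. $\square$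

**What a strategy gives at once.** Conversely let $\sigma$ be a winning strategy for POINT in $G(X)$ and fix an assignment $\{V_x:x\in X\}$ that SET will always use. Let $z\in V_x$. Think of SET as trying to keep $x$ in the sets $D_n$ while $z$ stays uncovered. At a position $p$ with last set $D_p\ni x$ (and $D_p=X$ at the start), SET is stuck exactly when every set $D$ with $x\in D\subseteq D_p$ gets an answer whose neighborhood contains $z$, that is, when $z$ belongs to
$$A_{p,x}=\bigcap\{V_{\sigma(p^\frown D)}:x\in D\subseteq D_p\}.$$
Taking $D=\{x\}$ shows $A_{p,x}\subseteq V_x$. If SET were never stuck, the resulting infinite play would have $x\in D$ and $z\in V_x\setminus\bigcup_nV_{x_n}$, so POINT would have lost. Hence $z\in A_{p,x}\subseteq V_x$ for some $p$, and the sets $A_{p,x}$ do what (N) asks, except that there are far too many of them: both $p$ and $x$ range over uncountable sets.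

Two changes make the family countable. First, at each position we let SET use only sets from one decreasing chain, obtained by deleting POINT's earlier answers one at a time; the sets $A_{p,x}$ are then replaced by a decreasing chain of intersections of neighborhoods. Such a chain can still be long: in $\mathbb R$ the sets $\mathbb R\setminus\{r_\eta:\eta\le\xi\}$, for $\langle r_\eta:\eta<\mathfrak c\rangle$ an enumeration of $\mathbb R$, are intersections of open sets and strictly decrease for $\mathfrak c$ steps. Second, therefore, we take closures: in an HL space a decreasing chain of *closed* sets has only countably many members. So we first need HL.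

**Lemma 1.** If POINT has a winning strategy in $G(X)$ or $G'(X)$, then $X$ is HL.

**Proof.** It suffices to treat $G'$. If $X$ is not HL, there is a strictly increasing sequence $\langle O_\alpha:\alpha<\omega_1\rangle$ of open sets. Choose $x_\alpha\in O_{\alpha+1}\setminus O_\alpha$ and put $V_{x_\alpha}=O_{\alpha+1}$. For $\beta>\alpha$ we have $O_{\alpha+1}\subseteq O_\beta\not\ni x_\beta$, so $x_\beta\notin V_{x_\alpha}$. SET plays $D_0=\{x_\alpha:\alpha<\omega_1\}$ with this assignment and, after POINT plays $x_{\alpha_n}$, plays $D_{n+1}=\{x_\beta\in D_n:\beta>\alpha_n\}$. The countably many $\alpha_n$ are bounded in $\omega_1$, so $D=\{x_\beta:\beta>\alpha_n\text{ for all }n\}\ne\emptyset$, and no point of $D$ lies in any $V_{x_{\alpha_n}}$. So SET beats every strategy of POINT. $\square$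

**Lemma 2.** Let $\sigma$ be winning for POINT in $G(X)$ (respectively $G'(X)$) and let $\{V_x:x\in X\}$ be a neighborhood assignment. Let $R=\{(z,x):z\in V_x\}$ (respectively $R=\{(x,x):x\in X\}$). There is a countable family $\mathcal F$ of closed sets such that for each $(z,x)\in R$ there is $F\in\mathcal F$ with $z\in F\subseteq\overline{V_x}$.

**Proof.** Consider only plays in which SET uses this assignment, restricted to $D_0$.

**Step 1: the chain of SET's moves at a position.** This step limits SET to one decreasing chain. A position is a finite decreasing sequence $p=(D_0,\dots,D_{n-1})$ of nonempty subsets of $X$, POINT answering by $\sigma$. For $p\neq\emptyset$ let $\sigma(p)$ be POINT's last answer and $D_p=D_{n-1}$; let $D_\emptyset=X$. For each position $p$ define by recursion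
$$D^p_\xi=D_p\setminus\{y^p_\eta:\eta<\xi\},\qquad y^p_\xi=\sigma(p^\frown D^p_\xi)\in D^p_\xi,$$
as long as $D^p_\xi\ne\emptyset$, say for $\xi<\theta_p$. The points $y^p_\xi$ are distinct and the process stops only when $D_p$ is exhausted. So $\{y^p_\xi:\xi<\theta_p\}$ enumerates $D_p$ without repetition, and $y^p_\zeta\in D^p_\xi$ if and only if $\xi\le\zeta$.

**Step 2: a countable tree of positions.** This step uses HL to leave countably many positions and sets. Put
$$K^p_\xi=\bigcap_{\eta\le\xi}\overline{V_{y^p_\eta}},\qquad K^p_{<\xi}=\bigcap_{\eta<\xi}\overline{V_{y^p_\eta}}\quad(K^p_{<0}=X),\qquad J_p=\{\xi<\theta_p:K^p_\xi\neq K^p_{<\xi}\}.$$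
The $K^p_\xi$ are closed and decrease with $\xi$, and $X$ is HL by Lemma 1, so $\{K^p_\xi:\xi<\theta_p\}$ is countable. For $\xi<\xi'$ in $J_p$ we have $K^p_{\xi'}\subsetneq K^p_{<\xi'}\subseteq K^p_\xi$, so distinct elements of $J_p$ give distinct sets $K^p_\xi$, and $J_p$ is countable. Let $T$ be the least set of positions that contains $\emptyset$ and contains $p^\frown D^p_\xi$ whenever $p\in T$ and $\xi\in J_p$. Each $p\in T$ has countably many immediate successors in $T$, and positions are finite, so $T$ is countable. Hence
$$\mathcal F=\{K^p_\xi:p\in T,\ \xi<\theta_p\}$$
is a countable family of closed sets.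

**Step 3: $\mathcal F$ works.** We show that a bad pair would let SET win against $\sigma$. Suppose $(z,x)\in R$ and no $F\in\mathcal F$ satisfies $z\in F\subseteq\overline{V_x}$. We build positions $\emptyset=p_0\subset p_1\subset\cdots$ in $T$ with $|p_n|=n$, $x\in D_{p_n}$, and $z\notin V_{\sigma(p_i)}$ for $1\le i\le n$. Given $p=p_n$, let $x=y^p_\zeta$. Then $K^p_\zeta\in\mathcal F$ and $K^p_\zeta\subseteq\overline{V_x}$, so $z\notin K^p_\zeta$. Let $\xi\le\zeta$ be least with $z\notin\overline{V_{y^p_\xi}}$. Then $z\in K^p_{<\xi}\setminus K^p_\xi$, so $\xi\in J_p$, and $p_{n+1}=p^\frown D^p_\xi$ is in $T$. Since $\xi\le\zeta$, $x\in D^p_\xi$. POINT's answer is $y^p_\xi$, and $z\notin V_{y^p_\xi}$.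

In the infinite play so obtained, $x\in D$ and $z\notin\bigcup_nV_{x_n}$. For $G$ we have $z\in V_x\subseteq\bigcup_{x'\in D}V_{x'}$; for $G'$ we have $z=x\in D$. Either way POINT lost a play while following $\sigma$, a contradiction. $\square$

**Proof of "only if" in Theorem A.** It remains to get from $\overline{V_x}$ back into the given open set. Let $\{U_x:x\in X\}$ be a neighborhood assignment.

For $G'$, choose by regularity open $V_x\ni x$ with $\overline{V_x}\subseteq U_x$ and apply Lemma 2.

For $G$, we must reach every $z\in U_x$. The set $U_x$ is Lindelöf by Lemma 1, and each of its points has an open neighborhood whose closure lies in $U_x$. Take a countable cover of $U_x$ by such neighborhoods, one containing $x$ being listed first, and form the unions of its finite initial pieces. This gives $U_x=\bigcup_kV^k_x$ with $V^k_x$ open, $x\in V^k_x\subseteq V^{k+1}_x$ and $\overline{V^k_x}\subseteq U_x$. Apply Lemma 2 to each assignment $\{V^k_x:x\in X\}$ to get $\mathcal F_k$, and let $\mathcal F=\bigcup_k\mathcal F_k$. If $z\in U_x$, then $z\in V^k_x$ for some $k$, so some $F\in\mathcal F_k$ has $z\in F\subseteq\overline{V^k_x}\subseteq U_x$. $\square$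

The game is now gone: Question 1 asks whether (N) or (N′), which produce a countable family for one assignment at a time, produce one family for all assignments.

## A diagonal argument with $\mathfrak c$ steps, and CH

Some closure properties first.

**Remark 1.** (N′) passes to subspaces $Y$. Given an assignment $\{U_y\cap Y:y\in Y\}$ with $U_y$ open in $X$, put $U_x=X$ for $x\notin Y$, apply (N′) in $X$, and intersect the members of $\mathcal F$ with $Y$.

**Remark 2.** If $X$ is a countable union of subspaces $X_k$ with (N′), then $X$ has (N′): apply (N′) in $X_k$ to $\{U_x\cap X_k:x\in X_k\}$ and take the union of the families. Likewise a countable union of subspaces with countable networks has a countable network.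

**Lemma 3.** (N′) implies that $X$ is hereditarily separable and HL, $o(X)\le\mathfrak c$ and $|X|\le\mathfrak c$.

**Proof.** HL follows from Theorem A ("if") and Lemma 1. Suppose some $Y\subseteq X$ is not separable. Choose recursively $x_\alpha\in Y\setminus\overline{\{x_\beta:\beta<\alpha\}}$ for $\alpha<\omega_1$, put $V_{x_\alpha}=X\setminus\overline{\{x_\beta:\beta<\alpha\}}$, and put $V_x=X$ for all other points. By (N′), one $F$ satisfies $x_\alpha\in F\subseteq V_{x_\alpha}$ for uncountably many $\alpha$. For two such $\beta<\alpha$ we get $x_\beta\in F\subseteq V_{x_\alpha}$, a contradiction.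

Now let $D$ be a countable dense set. By regularity the regular open sets, those equal to the interior of their closure, form a base, and a regular open $U$ is the interior of $\overline U=\overline{U\cap D}$. So there is a base of size at most $2^\omega=\mathfrak c$. By HL each open set is a countable union of basic sets, so $o(X)\le\mathfrak c^\omega=\mathfrak c$. Complements of points are distinct open sets, so $|X|\le\mathfrak c$. $\square$

**The natural attempt at "yes".** Suppose (N′) holds and no countable family is a network. Then each countable family $\mathcal F$ fails at some point $x_{\mathcal F}$, through some open set $U_{\mathcal F}$. Assign $U_{\mathcal F}$ to the point $x_{\mathcal F}$ for all $\mathcal F$ at once and apply (N′) to this assignment; the family it yields should contradict its own failure. The trouble is that a point may carry only one neighborhood, so the points $x_{\mathcal F}$ must be distinct. There may be $\mathfrak c$ families to treat, and nothing prevents all failures of some $\mathcal F$ from lying in a set smaller than $\mathfrak c$. Here is exactly what survives.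

**Theorem E(3) (ZFC).** If POINT has a winning strategy in $G'(X)$, then there are $Z\subseteq X$ with $|Z|<\mathfrak c$ and a countable family of closed sets that is a network at every point of $X\setminus Z$.

A family is a network at $x$ if for every open $U\ni x$ it has a member $F$ with $x\in F\subseteq U$.

**Proof.** By Theorem A, (N′) holds. By Lemma 3 there are at most $\mathfrak c^\omega=\mathfrak c$ countable families of closed sets. For such $\mathcal F$ let $Z_{\mathcal F}$ be the set of $x$ having an open $U\ni x$ such that no $F\in\mathcal F$ satisfies $x\in F\subseteq U$. If some $Z_{\mathcal F}$ has size less than $\mathfrak c$, then $Z=Z_{\mathcal F}$ and $\mathcal F$ are as required.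

Suppose instead that $|Z_{\mathcal F}|\ge\mathfrak c$ for all $\mathcal F$. In a recursion of length at most $\mathfrak c$ choose points $x_{\mathcal F}\in Z_{\mathcal F}$, distinct for distinct $\mathcal F$; at each stage fewer than $\mathfrak c$ points have been used. Let $U_{x_{\mathcal F}}$ witness $x_{\mathcal F}\in Z_{\mathcal F}$, and put $U_x=X$ for the other $x$. By Theorem A some countable family $\mathcal F$ of closed sets is as in (N′) for this assignment. For $x=x_{\mathcal F}$ it has a member $F$ with $x\in F\subseteq U_x$, against the choice of $U_x$. $\square$

**Theorem B.** Assume CH. If POINT has a winning strategy in $G(X)$ or $G'(X)$, then $X$ has a countable network.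

**Proof.** In either case POINT wins $G'(X)$. Take $\mathcal F$ and $Z$ from Theorem E(3). Under CH, $Z$ is countable, so $\mathcal F\cup\{\{z\}:z\in Z\}$ is a countable network. $\square$

## A space of size $\kappa$ from a $(\kappa,\lambda)$-gap

The failure of the diagonal argument suggests a counterexample: a space with few points and many open sets. Let $X$ have $\kappa$ points and a topology induced by $\lambda>\kappa$ coordinate functions, with $\lambda$ regular. An assignment on $X$ consists of $\kappa$ open sets and so involves only coordinates below some $\delta<\lambda$. We need coordinates of which any bounded set can be captured by one countable family, while all $\lambda$ together cannot. For the first property it is enough that coordinate $\delta$, with countably much further information, determines the coordinates before it.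

Write $A\subseteq^*B$ if $A\setminus B$ is finite.

**Definition (gap).** For regular cardinals $\kappa,\lambda$, a $(\kappa,\lambda)$-gap consists of sets $x_\alpha\subseteq\omega$ $(\alpha<\kappa)$ and $y_\xi\subseteq\omega$ $(\xi<\lambda)$ with
$$x_\alpha\subseteq^*x_\beta\subseteq^*y_\eta\subseteq^*y_\xi\qquad\text{for }\alpha<\beta<\kappa,\ \xi<\eta<\lambda,$$
such that no $z\subseteq\omega$ fills it, that is, satisfies $x_\alpha\subseteq^*z\subseteq^*y_\xi$ for all $\alpha,\xi$.

There is no $(\omega,\omega)$-gap: $z=\bigcup_n\bigl(x_n\cap\bigcap_{m\le n}y_m\bigr)$ always fills, since $x_n\setminus z\subseteq\bigcup_{m\le n}(x_n\setminus y_m)$ and $z\setminus y_m\subseteq\bigcup_{n<m}(x_n\setminus y_m)$ are finite. For a gap, replace $\omega$ by $\omega\times\omega$ and let $\langle f_\xi:\xi<\lambda\rangle$, with $\lambda$ regular, be a sequence in $\omega^\omega$ that increases modulo finite ($f_\xi\le^*f_\eta$ for $\xi<\eta$) and has no upper bound modulo finite. Put $x_n=n\times\omega$ and $y_\xi=\{(i,j):j\ge f_\xi(i)\}$. In each column the set $x_n\setminus y_\xi$ is finite, so $x_n\subseteq^*y_\xi$. For $\xi<\eta$ the set $y_\eta\setminus y_\xi=\{(i,j):f_\eta(i)\le j<f_\xi(i)\}$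 lives in finitely many columns and is finite. If $z$ filled this, then $z$ would miss only finitely many points of each column, so $z\supseteq\{(i,j):j\ge h(i)\}$ for some $h$; from $z\subseteq^*y_\xi$ we would get $f_\xi\le^*h$ for all $\xi$, a contradiction. So this is an $(\omega,\lambda)$-gap. We shall need gaps with both sides uncountable.

**Theorem C (ZFC).** If there is a $(\kappa,\lambda)$-gap with $\omega<\kappa<\lambda$ regular, then there is a zero-dimensional Hausdorff space $X$, $|X|=\kappa$, such that POINT has a winning strategy in $G(X)$ (hence in $G'(X)$) and $X$ has no countable network.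

**Proof.**

**Step 1: the space.** We take the finite errors $x_\alpha\setminus y_\xi$ as coordinates. First, $\kappa\le\mathfrak c$: otherwise, by regularity of $\kappa$, some $x$ would equal $x_\alpha$ for cofinally many $\alpha$, and this $x$ would fill the gap. Fix an injection $e:\kappa\to2^\omega$. Let $E=[\omega]^{<\omega}$, the set of finite subsets of $\omega$, as a countable discrete space. Let $X$ be the set $\kappa$ with the topology $\tau$ induced by the injection
$$\alpha\longmapsto\bigl(e(\alpha),(x_\alpha\setminus y_\xi)_{\xi<\lambda}\bigr)\in2^\omega\times E^\lambda.$$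
Then $X$ is zero-dimensional Hausdorff, hence regular, and the sets $T_{\xi,s}=\{\alpha:x_\alpha\setminus y_\xi=s\}$ are clopen.

**Step 2: one second countable topology captures all coordinates below $\delta$.** This is the point where the order of the $y_\xi$ matters. For $\delta<\lambda$ let $\tau_\delta\subseteq\tau$ be the topology induced by $e$ and the coordinates $\xi<\delta$. Let $\sigma_\delta$ be the second countable topology on $\kappa$ induced by
$$\alpha\longmapsto(e(\alpha),\ x_\alpha\setminus y_\delta,\ x_\alpha)\in2^\omega\times E\times2^\omega.$$
We claim $\tau_\delta\subseteq\sigma_\delta$. Let $\xi<\delta$ and $v=y_\delta\setminus y_\xi$, which is finite. For every $\alpha$, with $u=x_\alpha\setminus y_\delta$,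
$$x_\alpha\setminus y_\xi=(u\setminus y_\xi)\cup(x_\alpha\cap v).$$
Indeed an element $k$ of $x_\alpha\setminus y_\xi$ is in $u\setminus y_\xi$ if $k\notin y_\delta$ and in $x_\alpha\cap v$ if $k\in y_\delta$; the other inclusion is clear. So $x_\alpha\setminus y_\xi$ is determined by $u$ and $x_\alpha\cap v$. Both are $\sigma_\delta$-locally constant functions of $\alpha$, the second because $v$ is finite. So coordinate $\xi$ is $\sigma_\delta$-continuous, and so is $e$. (The members of $\sigma_\delta$ need not be open in $X$. This does no harm, because (N) does not ask for open sets.)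

**Step 3: POINT wins.** We verify (N). Let $\{V_x:x\in X\}$ be a neighborhood assignment. Each $V_x$ is a union of at most $|X|=\kappa$ basic open sets, each depending on $e$ and finitely many coordinates. Altogether at most $\kappa<\lambda$ coordinates occur, and $\lambda$ is regular, so there is $\delta<\lambda$ with $V_x\in\tau_\delta\subseteq\sigma_\delta$ for all $x$. A countable base of $\sigma_\delta$ is a family as required by (N). By Theorem A ("if"), POINT has a winning strategy in $G(X)$, hence in $G'(X)$.

**Step 4: a countable network would fill the gap.** Suppose $\mathcal N$ is a countable network. Fix $\xi<\lambda$. For each $\alpha$ there is $N\in\mathcal N$ with $\alpha\in N\subseteq T_{\xi,\,x_\alpha\setminus y_\xi}$. As $\kappa$ is regular uncountable, the same $N$ serves cofinally many $\alpha$. So some $N_\xi\in\mathcal N$ is cofinal in $\kappa$ and satisfies $N_\xi\subseteq T_{\xi,s_\xi}$ for some $s_\xi\in E$. As $\lambda$ is regular uncountable, there are $N$ and a cofinal $B\subseteq\lambda$ with $N_\xi=N$ for all $\xi\in B$. Put $z=\bigcup_{\beta\in N}x_\beta$. For $\xi\in B$,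
$$z\setminus y_\xi=\bigcup_{\beta\in N}(x_\beta\setminus y_\xi)=s_\xi$$
is finite, so $z\subseteq^*y_\xi$; since $B$ is cofinal, $z\subseteq^*y_\xi$ for all $\xi<\lambda$. For $\alpha<\kappa$ pick $\beta\in N$ with $\beta>\alpha$; then $x_\alpha\subseteq^*x_\beta\subseteq z$. So $z$ fills the gap, a contradiction. $\square$

The hypothesis $\kappa<\lambda$ is used only in Step 3, to find one $\delta$ for the whole assignment. Step 4 uses only that both cardinals are regular and uncountable. For $\kappa=\omega$ the space is countable, so $(\omega,\lambda)$-gaps are of no use here.

## A ccc forcing that adds a $(\kappa,\lambda)$-gap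

**Theorem D.** For regular uncountable $\kappa<\lambda$ there is a ccc forcing adding a $(\kappa,\lambda)$-gap. So over a GCH model with $\kappa=\omega_1$, $\lambda=\omega_2$, the answer to Question 1 is "no" for both games in an extension with $\mathfrak c=\omega_2$.

**Proof.** Let $L=\{a_\alpha:\alpha<\kappa\}\cup\{b_\xi:\xi<\lambda\}$ be linearly ordered by
$$a_\alpha<a_\beta<b_\eta<b_\xi\qquad\text{for }\alpha<\beta,\ \xi<\eta.$$
A condition of $P$ is a triple $p=(F_p,n_p,s_p)$ with $F_p\in[L]^{<\omega}$, $n_p\in\omega$ and $s_p:F_p\to\mathcal P(n_p)$. Let $q\le p$ if and only if $F_q\supseteq F_p$, $n_q\ge n_p$, $s_q(l)\cap n_p=s_p(l)$ for $l\in F_p$, and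
$$s_q(l)\cap[n_p,n_q)\subseteq s_q(l')\qquad\text{for }l<l'\text{ in }F_p.\tag{1}$$
So a condition decides finitely many sets up to $n_p$ and promises that from $n_p$ on these sets are increasing along $L$. For example $F=\{a_0,b_0\}$, $n=2$, $s(a_0)=\{0\}$, $s(b_0)=\{1\}$ is a condition. An extension with $n=3$ may put $2$ into both sets, into neither, or into the one at $b_0$ only, but not into the one at $a_0$ only.

**Step 1: order and restriction.** We check transitivity and set up restrictions. Let $r\le q\le p$, $l<l'$ in $F_p$ and $k\in s_r(l)\cap[n_p,n_r)$. If $k\ge n_q$, then $k\in s_r(l')$ by $r\le q$. If $k<n_q$, then $k\in s_q(l)$, so $k\in s_q(l')\subseteq s_r(l')$ by $q\le p$. The other clauses are clearly transitive. For $S\subseteq L$ put $p|S=(F_p\cap S,n_p,s_p{\restriction}S)$. Directly from the definition, $p\le p|S$, and if $u\le r$ with $F_r\subseteq S$, then $u|S\le r$.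

**Step 2: $P$ is ccc.** This preserves cardinals and cofinalities. Given uncountably many conditions, thin out so that the $F_p$ form a $\Delta$-system (or are all equal), all $n_p$ are the same $n$, and all $s_p$ agree on the root. Any two $p,q$ of them have the common extension $(F_p\cup F_q,n,s_p\cup s_q)$; clause (1) is vacuous because no new numbers are added.

**Step 3: the generic sets are ordered as in a gap.** Any $l\in L$ can be added to $F_p$ with $s(l)=\emptyset$, and $n_p$ can be increased without changing the sets $s_p(l)$; both give extensions of $p$. Let $H\subseteq P$ be generic and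
$$g_l=\bigcup\{s_p(l):p\in H,\ l\in F_p\}.$$
If $p\in H$ and $l\in F_p$, then $g_l\cap n_p=s_p(l)$: if $k\in g_l\cap n_p$, say $k\in s_{p'}(l)$ with $p'\in H$, take a common extension $q\in H$ of $p,p'$; then $k\in s_q(l)\cap n_p=s_p(l)$. If moreover $l<l'$ are in $F_p$ and $k\in g_l\setminus n_p$, then in the same way some $q\le p$ in $H$ has $k\in s_q(l)$, so $k\in s_q(l')$ by (1). Thus $g_l\setminus n_p\subseteq g_{l'}$. By density every pair $l<l'$ lies in $F_p$ for some $p\in H$, so $g_l\subseteq^*g_{l'}$. With $x_\alpha=g_{a_\alpha}$ and $y_\xi=g_{b_\xi}$ the $\subseteq^*$-relations of a gap hold.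

**Step 4: amalgamation.** A name for a real will involve only a countable $S\subseteq L$; this step compares conditions with their restrictions to $S$. *If $F_r\subseteq S$ and $r\le q|S$, then $r$ and $q$ are compatible.* Note $F_q\cap S\subseteq F_r\subseteq S$, so $F_q\setminus F_r=F_q\setminus S$. Define $t=(F_q\cup F_r,n_r,s_t)$ with $s_t=s_r$ on $F_r$ and, for $l\in F_q\setminus S$,
$$s_t(l)=s_q(l)\cup\{k\in[n_q,n_r):\exists\,l'\in F_q\cap S\ (l'<l\text{ and }k\in s_r(l'))\}.$$
Then $t\le r$, as $n_t=n_r$ and $s_t$ extends $s_r$. Also $s_t(l)\cap n_q=s_q(l)$ for $l\in F_q$: by $r\le q|S$ if $l\in S$, and by definition otherwise. It remains to check (1) for $t\le q$. Let $l_1<l_2$ be in $F_q$ and $k\in s_t(l_1)\cap[n_q,n_r)$. If $l_1\in S$, then $k\in s_r(l_1)$, and $k\in s_t(l_2)$ by $r\le q|S$ if $l_2\in S$, and by the definition of $s_t(l_2)$ if $l_2\notin S$. If $l_1\notin S$, there is $l'\in F_q\cap S$ with $l'<l_1<l_2$ and $k\in s_r(l')$, and the previous case applied to $l'<l_2$ gives $k\in s_t(l_2)$. So $t\le q$.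

**Step 5: nothing fills the gap.** We find a number $n$ whose membership in a supposed filler is decided by information on $S$, although this information is compatible with both answers. Suppose $p_0\Vdash x_\alpha\subseteq^*\dot z\subseteq^*y_\xi$ for all $\alpha<\kappa$, $\xi<\lambda$, where $\dot z$ is a name for a subset of $\omega$. For each $k$ let $A_k$ be a maximal antichain of conditions deciding $k\in\dot z$. By ccc, $S=\bigcup_k\bigcup_{a\in A_k}F_a$ is countable. Since $\kappa,\lambda$ are regular uncountable, we can pick $\alpha<\kappa$ and $\xi<\lambda$ with $a_\beta\notin S$ for $\beta\ge\alpha$ and $b_\eta\notin S$ for $\eta\ge\xi$. Take $p\le p_0$ and $m$ with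
$$p\Vdash x_\alpha\setminus m\subseteq\dot z\ \text{ and }\ \dot z\setminus m\subseteq y_\xi,\qquad a_\alpha,b_\xi\in F_p,\qquad n:=n_p\ge m.$$
Define $q_1,q_2$ with $F_{q_i}=F_p$ and $n_{q_i}=n+1$ as follows. In $q_1$ add $n$ to $s_p(l)$ exactly for $l\ge a_\alpha$; in $q_2$ exactly for $l>b_\xi$. These are final segments of $F_p$, so (1) holds and $q_1,q_2\le p$.

An element of $S\cap F_p$ is either $a_\beta$ with $\beta<\alpha$, and then $n$ is added in neither condition, or $b_\eta$ with $\eta<\xi$, that is $b_\eta>b_\xi$, and then $n$ is added in both. So $q_1|S=q_2|S=:r$. Now $q_1\Vdash n\in x_\alpha$, hence $q_1\Vdash n\in\dot z$. And $q_2\Vdash n\notin y_\xi$, since $y_\xi\cap(n+1)=s_{q_2}(b_\xi)\not\ni n$ by Step 3; hence $q_2\Vdash n\notin\dot z$.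

Let $u$ be a common extension of $r$ and some $a\in A_n$. Since $F_r,F_a\subseteq S$, the condition $r'=u|S$ satisfies $r'\le r$ and $r'\le a$ by Step 1, so $r'$ decides $n\in\dot z$. By Step 4, $r'$ is compatible with both $q_1$ and $q_2$, which force opposite answers. This is a contradiction, so the generic sets form a $(\kappa,\lambda)$-gap.

**Step 6: the value of $\mathfrak c$.** Let GCH hold in $V$, $\kappa=\omega_1$ and $\lambda=\omega_2$. Then $|P|=\omega_2$, so by ccc there are at most $(\omega_2^\omega)^\omega=\omega_2$ nice names for subsets of $\omega$, and $\mathfrak c\le\omega_2$ in the extension. By Theorem C the answer to Question 1 is "no" there for both games, so CH fails there by Theorem B. Hence $\mathfrak c=\omega_2$. $\square$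

**Proof of the Main Theorem, except "yes" with $\mathfrak c=\omega_2$.** If ZFC is consistent, so is ZFC with GCH, by Gödel's theorem. Under GCH, CH holds and the answer is yes for both games by Theorem B; in the extension of Theorem D it is no for both games, and $\mathfrak c=\omega_2$. The consistency of "yes" with $\mathfrak c=\omega_2$ will follow from Theorem G. $\square$

## The size of $X$ and the difference between $G$ and $G'$

In (N) the members of the assignment must contain their index points, so (N) does not directly speak about an arbitrary family of $|X|$ open sets. It can be made to do so, because (N) handles all $z\in U_x$ and not only $z=x$.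

**Theorem E(1) (ZFC).** If $\mathrm{cf}(|X|)>\omega$, then POINT has a winning strategy in $G(X)$ if and only if for every family $\mathcal U$ of at most $|X|$ open sets there is a countable $\mathcal F$ such that each $U\in\mathcal U$ is a union of members of $\mathcal F$.

**Proof.** Let $\kappa=|X|$. The covering condition implies (N), as an assignment has at most $\kappa$ members; use Theorem A. Conversely let POINT win $G(X)$, so $X$ is HL and (N) holds.

First we find two separated large open sets, to be used as index sets. Let $W$ be the union of all open sets of size less than $\kappa$. By HL, $W$ is a union of countably many of them, so $|W|<\kappa$ because $\mathrm{cf}(\kappa)>\omega$. Choose $p\neq p'$ in $X\setminus W$ and open $O\ni p$, $O'\ni p'$ with $\overline O\cap\overline{O'}=\emptyset$. Then $|O|=|O'|=\kappa$, since otherwise $p$ or $p'$ would be in $W$.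

Now we code. Let $\mathcal U$ be a nonempty family of at most $\kappa$ open sets and $g:O\to\mathcal U$ onto. Put $U_x=O\cup(g(x)\setminus\overline O)$ for $x\in O$, and $U_x=X$ otherwise; this is a neighborhood assignment. Take $\mathcal F$ from (N). If $U=g(x)\in\mathcal U$ and $y\in U\setminus\overline O$, then $y\in F\subseteq U_x$ for some $F\in\mathcal F$, whence $y\in F\setminus\overline O\subseteq U$. In the same way get $\mathcal F'$ for $O'$. Since $X=(X\setminus\overline O)\cup(X\setminus\overline{O'})$, each $U\in\mathcal U$ is the union of those members of the countable family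
$$\{F\setminus\overline O:F\in\mathcal F\}\cup\{F\setminus\overline{O'}:F\in\mathcal F'\}$$
that are contained in $U$. $\square$

**Theorem E(2) (ZFC).** If $|X|\ge\mathfrak c$: POINT has a winning strategy in $G(X)$ if and only if $nw(X)\le\omega$.

**Proof.** If POINT wins $G(X)$, then (N) and hence (N′) holds, so $|X|=\mathfrak c$ and $o(X)\le\mathfrak c$ by Lemma 3. Since $\mathrm{cf}(\mathfrak c)>\omega$ by König's theorem, E(1) applies to the family of all open sets and gives a countable network. Conversely a countable network witnesses (N) for every assignment. $\square$

For $G'$ this can fail.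

**Theorem F (ZFC).** If there is a gap as in Theorem C, there is $X$ with $|X|=\mathfrak c$ such that POINT has a winning strategy in $G'(X)$ but not in $G(X)$.

**Proof.** Let $Z$ be the space from Theorem C and $X=Z\oplus\mathbb R$. Then $|X|=\mathfrak c$, as $|Z|=\kappa\le\mathfrak c$. Both $Z$ and $\mathbb R$ satisfy (N′), so $X$ does by Remark 2, and POINT wins $G'(X)$ by Theorem A. Since $nw(X)\ge nw(Z)>\omega$ and $|X|=\mathfrak c$, POINT has no winning strategy in $G(X)$ by E(2). $\square$

## Cohen reals and the diagonal argument with $\kappa$ steps

**Theorem G.** If GCH holds in $V$ and $G$ is generic for adding $\lambda$ Cohen reals ($\lambda$ any uncountable cardinal), then in $V[G]$ the answer to Question 1 is "yes" for both games. So "yes" is consistent with $\mathfrak c=\omega_2$, and with $\mathfrak c$ arbitrarily large.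

Again we want to diagonalize against countable families on a space of size $\kappa$, where now $\kappa$ may be smaller than $\mathfrak c$. There is room for only $\kappa$ families, so we use only those in an elementary submodel $N$ of size $\kappa$. Then a new obstacle appears: the assignment built by diagonalizing over $N$ is not in $N$, so the countable family that (N′) gives for it has no reason to be in $N$. The way around it is to build the assignment in an intermediate model $V_1$, to replace the countable family by intersections of closed sets that lie in $N$, and to show that countable sequences of such sets that belong to $V_1$ also belong to $N$.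

**Proof.** For an index set $I$ let $\mathrm{Fn}(I,2)$ be the poset of finite partial functions from $I$ to $2$, which is always ccc. Let $P=\mathrm{Fn}(\lambda,2)$.

**Step 1: a minimal counterexample.** Suppose the conclusion fails in $V[G]$. By Theorem A there is in $V[G]$ a space with (N′) and no countable network; take one, $X$, of least cardinality $\kappa$. Then $\kappa>\omega$. Also $\mathrm{cf}(\kappa)>\omega$: otherwise $X$ is a countable union of smaller subspaces, which satisfy (N′) by Remark 1 and so have countable networks by minimality, and then $X$ has one by Remark 2. By Lemma 3, $X$ is HL. Let the underlying set be $\kappa$ and the topology $\tau=\dot\tau^G$.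

**Step 2: the models.** We choose a submodel of size $\kappa$ closed under countable sequences. In $V$, $\kappa$ is a cardinal with $\mathrm{cf}(\kappa)>\omega$, so functions from $\omega$ to $\kappa$ are bounded, and by GCH $\kappa^\omega=\kappa\cdot\sup_{\alpha<\kappa}|\alpha|^\omega=\kappa$. Hence there is in $V$ an $M\prec H(\theta)$, $\theta$ a large regular cardinal, with
$$\kappa\cup\{\kappa,\lambda,\dot\tau\}\subseteq M,\qquad|M|=\kappa,\qquad M^\omega\subseteq M.$$
One takes the union of an elementary chain of length $\omega_1$ of models of size $\kappa$, each containing all $\omega$-sequences from the earlier ones. Let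
$$N=M[G]=\{\dot a^G:\dot a\in M\text{ a }P\text{-name}\},\quad I=\lambda\cap M,\quad P_I=\mathrm{Fn}(I,2),\quad G_I=G\cap P_I,\quad V_1=V[G_I].$$
Then $P_I=P\cap M$: finite subsets of $M$ are in $M$, and finite elements of $M$ are subsets of $M$.

We recall the standard fact $N\prec H(\theta)^{V[G]}$, by the Tarski–Vaught test. Suppose $H(\theta)^{V[G]}\models\exists v\,\psi(v,\dot a^G)$ with $\dot a\in M$ (one parameter for simplicity). All elements of $H(\theta)^{V[G]}$ have names in $H(\theta)$, so by the maximum principle there is a name $\dot b\in H(\theta)$ such that every condition forces: if $\exists v\,\psi(v,\dot a)$ holds in $H(\theta)$ of the extension, so does $\psi(\dot b,\dot a)$. This is expressible in $H(\theta)$, so by elementarity there is such $\dot b\in M$, and $\dot b^G\in N$ is the required witness.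

Using the canonical names for elements of $M$ and for $G$ we see $M\cup\{G,\tau\}\cup\kappa\subseteq N$. By the product lemma, $V[G]$ is an extension of $V_1$ by $\mathrm{Fn}(\lambda\setminus I,2)$. By ccc, $V$, $V_1$ and $V[G]$ have the same cardinals.

**Step 3: $V_1$ knows the relevant parts of $N$.** Let $\varphi$ be one of the statements "$\alpha\in\dot A$", "$\dot A\cap\kappa\in\dot\tau$", "$\dot f$ is a function from $\omega$ to $\mathcal P(\kappa)$", "$\alpha\in\dot f(n)$", where $\alpha<\kappa$, $n<\omega$ and $\dot A,\dot f\in M$ are names. By elementarity $M$ contains a maximal antichain of conditions deciding $\varphi$. It is countable, hence a subset of $M\cap P=P_I$. Since $G$ meets it, $\varphi$ holds in $V[G]$ if and only if some $p\in G_I$ forces it. The relation "$p\Vdash\varphi$", for $p\in P_I$ and these statements, is a set in $V$. Consequently the following are in $V_1$: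

* the map $\dot A\mapsto\dot A^G\cap\kappa$ on names $\dot A\in M$, and its range $\mathcal S=N\cap\mathcal P(\kappa)$;
* the set $N\cap\tau$;
* the set $\Sigma$ of all sequences $\langle F_n:n<\omega\rangle\in N$ of subsets of $\kappa$.

(The range is $N\cap\mathcal P(\kappa)$ because $\dot A^G\cap\kappa\in N$, and a $B\in N$ with $B\subseteq\kappa$ has a name $\dot A\in M$ and equals $\dot A^G\cap\kappa$.) All these sets have size at most $|M|=\kappa$ in $V_1$.

**Step 4: countable sequences from $\mathcal S$ in $V_1$ are in $N$.** This will put the final family into $\Sigma$. Let $\langle A_n:n<\omega\rangle\in V_1$ with all $A_n\in\mathcal S$. By Step 3 there is in $V_1$ a function $h:\omega\to M$ such that $h(n)$ is a name with $h(n)^G\cap\kappa=A_n$. Let $\dot h$ be a $P_I$-name for $h$ and let $p\in G_I$ force over $V$ that $\dot h:\omega\to\check M$. In $V$ choose for each $n$ a maximal antichain $B_n$ below $p$ in $P_I$ of conditions deciding $\dot h(n)$, and let $k(n,b)\in M$ be the value decided by $b\in B_n$. The function $k$ is a countable subset of $M$, so $k\in M\subseteq N$ because $M^\omega\subseteq M$. For each $n$ there is exactly one $b\in B_n\cap G$,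 and $h(n)=k(n,b)$ for it. Hence
$$A_n=k(n,b)^G\cap\kappa\quad\text{for the unique }b\in G\text{ with }(n,b)\in\mathrm{dom}(k),$$
which defines $\langle A_n\rangle$ in $H(\theta)^{V[G]}$ from $k,G,\kappa\in N$. So $\langle A_n\rangle\in N$. The same holds for doubly indexed sequences, via a bijection between $\omega\times\omega$ and $\omega$ in $N$.

**Step 5: the sets of failures are large and lie in $V_1$.** For $\mathcal F=\langle F_n\rangle\in\Sigma$ let $Z_{\mathcal F}$ be the set of $x\in\kappa$ for which there is $U\in\tau$ with $x\in U$ and no $n$ with $x\in F_n\subseteq U$. Then $|Z_{\mathcal F}|=\kappa$ in $V[G]$: otherwise, by Remark 1 and minimality of $\kappa$, the subspace $Z_{\mathcal F}$ has a countable network, which together with $\{F_n:n<\omega\}$ is a countable network for $X$. If $x\in Z_{\mathcal F}$, then since $x,\mathcal F,\tau\in N$, by elementarity the witness $U$ can be taken in $N\cap\tau$. So $Z_{\mathcal F}$ is defined in $V_1$ from $\mathcal F$ and $N\cap\tau$, and $\langle Z_{\mathcal F}:\mathcal F\in\Sigma\rangle\in V_1$. Also $|Z_{\mathcal F}|=\kappa$ in $V_1$, since a smaller cardinality in $V_1$ would persist to $V[G]$.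

**Step 6: diagonalization in $V_1$.** Here the assignment is built, with closed sets between it and the witnesses. As $|\Sigma|\le\kappa$ and all $|Z_{\mathcal F}|=\kappa$ in $V_1$, choose in $V_1$ an injection $\mathcal F\mapsto x_{\mathcal F}\in Z_{\mathcal F}$ on $\Sigma$ and sets $U_{\mathcal F}\in N\cap\tau$ witnessing $x_{\mathcal F}\in Z_{\mathcal F}$. By regularity and elementarity there is $W\in N\cap\tau$ with $x_{\mathcal F}\in W\subseteq\overline W\subseteq U_{\mathcal F}$, and $\overline W\in N$. So, since $N\cap\tau\in V_1$, we can choose in $V_1$ for each $x=x_{\mathcal F}$ sets $W_x\in N\cap\tau$ and $K_x$ with $\kappa\setminus K_x\in N\cap\tau$ and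
$$x\in W_x\subseteq K_x\subseteq U_{\mathcal F}.$$
For all other $x<\kappa$ put $W_x=K_x=\kappa$. All $K_x$ are closed in $X$ and belong to $\mathcal S$, and $\langle K_x:x<\kappa\rangle\in V_1$.

**Step 7: from $V[G]$ to a countable forcing over $V_1$.** We apply (N′) in $V[G]$ and bring what it gives close to $V_1$. In $V[G]$, (N′) for $\{W_x:x<\kappa\}$ gives $\{H_n:n<\omega\}$ such that for all $x$ some $n$ has $x\in H_n\subseteq W_x\subseteq K_x$. Let
$$H'_n=\bigcap\{K_x:H_n\subseteq K_x\},$$
empty intersections being $\kappa$. Then $H_n\subseteq H_n'$, and for all $x$ some $n$ has $x\in H'_n\subseteq K_x$. As $X$ is HL, $H'_n=\bigcap_{x\in c_n}K_x$ for a countable $c_n\subseteq\kappa$.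

The sequence $\langle c_n\rangle$ is coded by a countable set of ordinals. Over $V_1$ this set has a nice $\mathrm{Fn}(\lambda\setminus I,2)$-name built from countably many countable antichains: those deciding, for each $m$, the $m$th term of an enumeration. Let $J\subseteq\lambda\setminus I$ be the union of the domains of the conditions in these antichains. Then $J\in V_1$ is countable in $V_1$, the poset $Q=\mathrm{Fn}(J,2)$ is countable, and with $G_J=G\cap Q$ we have $\langle c_n\rangle\in V_1[G_J]$, hence $\langle H'_n\rangle\in V_1[G_J]$.

Let $\dot H_n$ be $Q$-names in $V_1$ for $H'_n$, the sequence of names being in $V_1$, and let $p\in G_J$ force over $V_1$ that for every $x<\kappa$ there is $n$ with $x\in\dot H_n\subseteq K_x$. In $V_1$ put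
$$E_{q,n}=\{y<\kappa:q\Vdash y\in\dot H_n\}\qquad(q\le p\text{ in }Q,\ n<\omega).$$
Given $x<\kappa$, choose $q\le p$ and $n$ with $q\Vdash x\in\dot H_n\subseteq K_x$. Then $x\in E_{q,n}$. Moreover if $y\in E_{q,n}$, then $q\Vdash y\in K_x$, so $y\in K_x$. Thus
$$\text{for every }x<\kappa\text{ there are }q,n\text{ with }x\in E_{q,n}\subseteq K_x.\tag{2}$$
There are only countably many sets $E_{q,n}$, and they are in $V_1$.

**Step 8: the contradiction.** We enlarge the sets $E_{q,n}$ to countable intersections of members of $\mathcal S$. In $V_1$ let $E'_{q,n}=\bigcap\{K_x:E_{q,n}\subseteq K_x\}$. In $V_1$ there is a countable subfamily with the same intersection. Otherwise, a recursion in $V_1$ gives $\langle t_\xi:\xi<\omega_1\rangle$ with $E_{q,n}\subseteq K_{t_\xi}$ and $\bigcap_{\eta<\xi}K_{t_\eta}\not\subseteq K_{t_\xi}$: at each countable stage the intersection so far is not yet $E'_{q,n}$. Then the sets $\bigcup_{\eta<\xi}(\kappa\setminus K_{t_\eta})$, $\xi<\omega_1$, are strictly increasing. They are open in $X$, and $\omega_1$ is the same in $V[G]$, which contradicts that $X$ is HL in $V[G]$.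

So, enumerating the countably many pairs $(q,n)$ and adding $\kappa\in\mathcal S$ where necessary, we get in $V_1$ a sequence $\langle K_{ij}:i,j<\omega\rangle$ of members of $\mathcal S$ such that the sets $E'_i=\bigcap_jK_{ij}$ $(i<\omega)$ are exactly the sets $E'_{q,n}$. By Step 4, $\langle K_{ij}\rangle\in N$, so $\mathcal F:=\langle E'_i:i<\omega\rangle\in\Sigma$. Let $x=x_{\mathcal F}$. By (2) some $E_{q,n}$ has $x\in E_{q,n}\subseteq K_x$. For the corresponding $i$,
$$x\in E_{q,n}\subseteq E'_i\subseteq K_x\subseteq U_{\mathcal F}.$$
But $U_{\mathcal F}$ was chosen so that no term $E'_i$ of $\mathcal F$ satisfies $x\in E'_i\subseteq U_{\mathcal F}$. This contradiction proves the first sentence of Theorem G.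

**Step 9: the value of $\mathfrak c$.** In $V[G]$ we have $\mathfrak c\ge\lambda$, because $\lambda$ distinct Cohen reals were added. Since $\lambda$ was any uncountable cardinal, "yes" is consistent with $\mathfrak c$ arbitrarily large. If $\lambda=\omega_2$, there are at most $\omega_2^\omega=\omega_2$ nice names for subsets of $\omega$, so $\mathfrak c=\omega_2$. This also completes the proof of the Main Theorem. $\square$
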